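\title{Subalgebras generated in low degrees in the cohomology of the Lagrangian Grassmannian}

\begin{abstract}
The rational cohomology ring $R^n$ of the Lagrangian Grassmannian $\mathrm{LG}(n,\mathbb{C}^{2n})$ is generated by elements $e_1,\dots,e_n$ of degrees $1,\dots,n$. We compute the Hilbert series of the subalgebra $R^{n,m}$ generated by $e_1,\dots,e_m$ and prove a conjectured formula for the Hilbert series of $R^{n,m}/R^{n,m-1}$. For odd $m$, the series of $R^{n,m}$ counts partitions with distinct parts in which the largest part is at most $n$ and exceeds the number of parts by at most $m$. We also give an explicit basis of the dual of $R^{n,m}$ and the degree of the first relation among its generators. The proof writes the duality pairing on $R^n$ as a residue, integrates by parts to obtain a system of differential equations, and extracts from it an upper bound, which a $q$-series identity forces to be sharp.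
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The filtration by generators}

Let $n\ge 1$. The Lagrangian Grassmannian $\mathrm{LG}(n,\mathbb{C}^{2n})$ is the space of maximal isotropic, that is, $n$-dimensional isotropic, subspaces of $\mathbb{C}^{2n}$ with respect to a symplectic bilinear form. Its cohomology ring, as a $\mathbb{Q}$-algebra, is
\begin{equation}\label{eq:pres}
R^n=\mathbb{Q}[e_1,\dots,e_n]\Big/\Big(e_i^2+2\sum_{k=1}^{n-i}(-1)^k e_{i+k}e_{i-k}\;:\;1\le i\le n\Big),
\end{equation}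
where $\deg e_i=i$, $e_0=1$, and $e_i=0$ for $i\notin[0,n]$. For a graded vector space $V$ write $\operatorname{Hilb}(V,q)=\sum_{d\ge0}(\dim V_d)\,q^d$; if $U\subseteq V$ is a graded subspace, then $\operatorname{Hilb}(V/U,q)=\operatorname{Hilb}(V,q)-\operatorname{Hilb}(U,q)$. The Hilbert series of $R^n$ is known:
\begin{equation}\label{eq:hilb}
\operatorname{Hilb}(R^n,q)=(1+q)(1+q^2)\cdots(1+q^n).
\end{equation}
These two facts are all that we use about the Lagrangian Grassmannian. We put $R^0=\mathbb{Q}$ and $N_n=\binom{n+1}{2}$; by \eqref{eq:hilb}, $N_n$ is the top degree of $R^n$, and $\dim R^n_{N_n}=1$.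

For $m\ge0$ let $R^{n,m}$ be the subalgebra of $R^n$ generated by $e_1,\dots,e_m$. Thus
\[
\mathbb{Q}=R^{n,0}\subseteq R^{n,1}\subseteq\cdots\subseteq R^{n,n}=R^n,
\]
and $R^{n,m}=R^n$ for $m\ge n$. The quotient $R^{n,m}/R^{n,m-1}$ measures what the generator $e_m$ adds to the earlier ones. The presentation \eqref{eq:pres} does not show this directly: its relations mix all the generators, and the relations among $e_1,\dots,e_m$ alone appear only after $e_{m+1},\dots,e_n$ have been eliminated.

For $n=2$ the relations are $e_1^2=2e_2$ and $e_2^2=0$, so $R^2=\mathbb{Q}[e_1]/(e_1^4)$ and $e_2$ adds nothing. For $n=3$ the relations are $e_1^2=2e_2$, $e_2^2=2e_1e_3$ and $e_3^2=0$. Then $e_1e_3=\frac18e_1^4$, so $R^3$ is spanned by $e_3$ and the powers of $e_1$. Comparing with $\operatorname{Hilb}(R^3,q)=1+q+q^2+2q^3+q^4+q^5+q^6$, we see that $e_1$ adds $q+\cdots+q^6$, that $e_2$ adds nothing, and that $e_3$ adds only $q^3$.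

Let $\genfrac{[}{]}{0pt}{1}{a}{b}_q=\frac{[a]_q!}{[b]_q!\,[a-b]_q!}$ be the Gaussian binomial coefficient, where $[r]_q!=\prod_{i=1}^r(1+q+\cdots+q^{i-1})$. The following formula was posed as Conjecture~2.3 in \cite{FGC}.

\begin{theorem}\label{thm:main}
For all $n\ge1$ and $1\le m\le n$,
\[
\operatorname{Hilb}\big(R^{n,m}/R^{n,m-1},q\big)=
\begin{cases}
\displaystyle q^m\sum_{j=0}^{n-m}q^{\binom{j+1}{2}}\genfrac{[}{]}{0pt}{0}{m+j}{j}_q, & m\text{ odd},\\[4mm]
0, & m\text{ even}.
\end{cases}
\]
\end{theorem}

For $m=1$ the term with index $j$ is $q^{N_j+1}+\cdots+q^{N_{j+1}}$, so the formula says that $e_1^{N_n}\ne0$. For $m=n$ odd it says that $e_n$ adds a single dimension, as in the case $n=3$.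

\subsection*{Strict partitions and gaps}

A \emph{strict partition} is a partition $\mu=(\mu_1>\mu_2>\cdots>\mu_\ell>0)$ with distinct parts; we identify it with the set of its parts. We write $\ell(\mu)$ for the number of parts and $|\mu|$ for their sum, with $\mu_1=\ell(\mu)=0$ for $\mu=\varnothing$, and we put $e_\mu=\prod_ie_{\mu_i}$ and $[n]=\{1,\dots,n\}$. A \emph{gap} of $\mu$ is a positive integer less than $\mu_1$ that is not a part; there are $\mu_1-\ell(\mu)$ gaps. The series \eqref{eq:hilb} counts the strict partitions $\mu\subseteq[n]$.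

Identify $\mathbb{Q}[e_1,\dots,e_n]$ with the ring $\Lambda_n$ of symmetric polynomials in $x_1,\dots,x_n$, with $e_i$ the elementary symmetric polynomials. Let $p_k=\sum_ix_i^k$, and use the same letters for images in $R^n$. We will see in Section~\ref{sec:power} that the even power sums vanish in $R^n$, that $R^{n,m}$ is generated by the $p_k$ with $k\le m$ odd, and that the odd power sums satisfy no relation in degrees $\le n$. For odd $m$, the series of $R^{n,m}/R^{n,m-1}$ therefore tends, as $n\to\infty$, to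
\[
\prod_{k\le m,\ k\text{ odd}}\frac1{1-q^k}-\prod_{k\le m-2,\ k\text{ odd}}\frac1{1-q^k}
=q^m\prod_{k\le m,\ k\text{ odd}}\frac1{1-q^k}.
\]
This product equals the sum in Theorem~\ref{thm:main} extended over all $j\ge0$ (Lemma~\ref{lem:qid}), and the term with index $j$ counts the strict partitions with largest part $m+j$ and with $m-1$ or $m$ gaps (Lemma~\ref{lem:gaps}). Since only partitions with parts $\le n$ contribute to \eqref{eq:hilb}, one would guess that for finite $n$ exactly the terms with $m+j\le n$ survive. This guess is Theorem~\ref{thm:main}. It also suggests that each term measures the growth from $n-1$ to $n$ for fixed $m$, and this is the statement that we prove.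

\begin{theorem}\label{thm:step}
For $m\ge1$ odd and $n\ge1$,
\[
\operatorname{Hilb}(R^{n,m},q)-\operatorname{Hilb}(R^{n-1,m},q)=\beta_{n,m}(q):=\sum_{\substack{1\le l\le\min(m,n)\\ l\text{ odd}}}q^{\,n+\binom{n-l}{2}}\genfrac{[}{]}{0pt}{0}{n}{l}_q .
\]
\end{theorem}

The proof gives more. Up to a scalar there is a unique nonzero linear form $\int\colon R^n\to\mathbb{Q}$ that vanishes on $R^n_d$ for all $d\ne N_n$. For a subspace $U\subseteq R^n$ let $U^\perp=\{y:\int Fy=0\text{ for all }F\in U\}$.

\begin{theorem}\label{thm:more}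
Let $m\ge1$ be odd and $n\ge0$.
\begin{enumerate}
\item[(i)] $\operatorname{Hilb}(R^{n,m},q)=\sum_\mu q^{|\mu|}$, where $\mu$ runs over the strict partitions, including $\varnothing$, with $\mu_1\le n$ and $\mu_1-\ell(\mu)\le m$.
\item[(ii)] For $\mu\subseteq[n]$ let $k(\mu)=\max([n]\setminus\mu)$, with $k([n])=0$, and let
\[
\mathcal{B}_{n,m}=\big\{\mu\subseteq[n]:\#\{i\in\mu:i<k(\mu)\}\le m\big\},\qquad L=\operatorname{span}\{e_\mu:\mu\in\mathcal{B}_{n,m}\}.
\]
The elements $e_\mu$, $\mu\in\mathcal{B}_{n,m}$, are linearly independent, $(F,y)\mapsto\int Fy$ is a perfect pairing between $R^{n,m}$ and $L$, and $R^n=(R^{n,m})^\perp\oplus L$.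
\item[(iii)] If $m\le n$, the kernel of $\mathbb{Q}[y_1,y_3,\dots,y_m]\to R^n$, $y_k\mapsto p_k$, $\deg y_k=k$, vanishes in all degrees less than $m+\binom{n-m+2}{2}$ and is one-dimensional in degree $m+\binom{n-m+2}{2}$.
\end{enumerate}
\end{theorem}

\begin{remark}
All three theorems hold over any field $K$ of characteristic $0$: the ring presented by \eqref{eq:pres} over $K$ is $R^n\otimes K$, its subalgebra generated by $e_1,\dots,e_m$ is $R^{n,m}\otimes K$, and dimensions, kernels and perfect pairings are preserved by $\otimes K$. In characteristic $2$ the even case of Theorem~\ref{thm:main} fails, because for $n=2$ the relations become $e_1^2=e_2^2=0$ and $e_2$ is not a polynomial in $e_1$. Part (i) of Theorem~\ref{thm:more} fails for even $m$: all eight subsets of $[3]$ have at most two gaps, but $\dim R^{3,2}=7$.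
\end{remark}

\subsection*{Plan of the proof}

It suffices to bound each increment $\dim R^{n,m}_d-\dim R^{n-1,m}_d$ from above by the coefficient of $q^d$ in $\beta_{n,m}$. Indeed, the increments add up to the stable dimension, which is known, and the bounds add up to the same number, so no bound can be strict (Section~\ref{sec:count}). To obtain the bound we realize the duals of the algebras $R^{n,m}$ as an increasing chain of spaces $V_n$ of polynomials and look for a small spanning set of $V_n/V_{n-1}$ (Section~\ref{sec:dual}). The linear relations that cut the spanning set down come from integration by parts in a residue formula for $\int$ (Section~\ref{sec:res}); they take the form of differential equations for a generating function (Section~\ref{sec:pde}), from which we eliminate the unwanted terms and read off a leading coefficient (Section~\ref{sec:elim}). Theorem~\ref{thm:more} is proved in Section~\ref{sec:more}.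

\section{The ring $R^n$ in terms of power sums}\label{sec:power}

Let $e(z)=\sum_{i=0}^ne_iz^i=\prod_l(1+x_lz)$. We use Newton's identities in the form
\begin{equation}\label{eq:newton}
\log e(z)=\sum_{k\ge1}(-1)^{k-1}p_k\frac{z^k}{k}.
\end{equation}
Expanding the logarithm, or exponentiating, shows that $p_k$ is a polynomial in $e_1,\dots,e_k$ and $e_k$ is a polynomial in $p_1,\dots,p_k$, with rational coefficients and no constant term. We write $g(x^2)$ for $g(x_1^2,\dots,x_n^2)$.

\begin{lemma}\label{lem:power}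
\begin{enumerate}
\item[(a)] $R^n=\Lambda_n/I_n$, where the ideal $I_n$ is generated by $e_1(x^2),\dots,e_n(x^2)$. It is also generated by the $p_{2j}$, $j\ge1$.
\item[(b)] $R^{n,m}$ is generated by the $p_k$ with $k\le m$ odd. In particular $R^{n,m}=R^{n,m-1}$ for even $m\ge2$.
\item[(c)] Let $B(z)=\sum_{k\text{ odd}}p_kz^k\in R^n[z]$. In $R^n[z]$ we have $e(z)=\exp\big(\sum_{k\text{ odd}}p_kz^k/k\big)$ and $z\,e'(z)=B(z)e(z)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In $e(z)e(-z)=\prod_l(1-x_l^2z^2)$ the coefficient of $z^{2i}$ is $(-1)^i\big(e_i^2+2\sum_{k\ge1}(-1)^ke_{i+k}e_{i-k}\big)$ on the left and $(-1)^ie_i(x^2)$ on the right. So the $i$th relation in \eqref{eq:pres} is $e_i(x^2)$. By Newton's identities in the variables $x_l^2$, each $p_{2j}=p_j(x^2)$ lies in the ideal generated by the $e_i(x^2)$, and conversely.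

(b) The elements $e_1,\dots,e_m$ and $p_1,\dots,p_m$ generate the same subalgebra of $\Lambda_n$, and the even $p_k$ vanish in $R^n$.

(c) The sums are finite because $R^n$ vanishes in degrees above $N_n$. Delete the even terms in \eqref{eq:newton}, exponentiate, and differentiate.
\end{proof}

Part (b) is the even case of Theorem~\ref{thm:main}. For odd $m$ let $o_m(d)$ be the number of partitions of $d$ into odd parts $\le m$, so that $\sum_do_m(d)q^d=\prod_{k\le m,\ k\text{ odd}}(1-q^k)^{-1}$.

\begin{lemma}[Stable range]\label{lem:stable}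
If $m$ is odd and $d\le n$, then $\dim R^{n,m}_d=o_m(d)$.
\end{lemma}

\begin{proof}
The monomials of degree $d$ in $p_1,p_3,p_5,\dots$ span $R^n_d$. Their number is the number of partitions of $d$ into odd parts. By Euler's identity $\prod_{i\ge1}(1-q^{2i-1})^{-1}=\prod_{i\ge1}(1+q^i)$, this is the number of strict partitions of $d$, which for $d\le n$ is $\dim R^n_d$ by \eqref{eq:hilb}. So these monomials are linearly independent, and the $o_m(d)$ monomials that involve only $p_1,\dots,p_m$ form a basis of $R^{n,m}_d$.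
\end{proof}

\begin{lemma}[Straightening]\label{lem:straight}
A product of at most $r$ elements of $\{e_1,\dots,e_n\}$ is, in $R^n$, a linear combination of the $e_\lambda$ with $\lambda\subseteq[n]$ and $\ell(\lambda)\le r$.
\end{lemma}

\begin{proof}
If a factor $e_i$ is repeated, replace $e_i^2$ by $-2\sum_{k\ge1}(-1)^ke_{i+k}e_{i-k}$. In each resulting product the number of factors has not increased (it drops when $e_0=1$ appears), and the sum of the squares of the indices has increased by $2k^2>0$. This sum is at most $rn^2$, so the process ends, and it ends with products of distinct factors.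
\end{proof}

\begin{lemma}[Restriction]\label{lem:restr}
For $n\ge1$, setting $x_n=0$ induces a surjection $\rho\colon R^n\to R^{n-1}$ with kernel $e_nR^n$, and $\rho(p_k)=p_k$ for all $k\ge1$, $\rho(e_i)=e_i$ for $i<n$.
\end{lemma}

\begin{proof}
Setting $x_n=0$ gives the map $\mathbb{Q}[e_1,\dots,e_n]\to\mathbb{Q}[e_1,\dots,e_{n-1}]$ with $e_n\mapsto0$, whose kernel is $(e_n)$. It sends $p_k$ to $p_k$, hence maps the generators $p_{2j}$ of $I_n$ to those of $I_{n-1}$.
\end{proof}

\section{The pairing as a residue}\label{sec:res}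

We recall the duality on $R^n$. A finite-dimensional graded algebra $A$ that is the quotient of a polynomial ring in $n$ variables of positive degrees by $n$ homogeneous elements is a complete intersection, hence Gorenstein \cite[Ch.~3]{BH}; this means that its socle $\{y\in A: A_{>0}\,y=0\}$ is one-dimensional. The top degree of $A$ lies in the socle, so the socle of $R^n$ is $R^n_{N_n}$. It follows that the form $(y,y')\mapsto\int yy'$ is nondegenerate: its radical is an ideal; a nonzero ideal contains a nonzero element of the socle (multiply a nonzero element by homogeneous elements of positive degree until every further such product is zero); and $\int$ does not vanish on the socle. In particular the pairing $R^n_d\times R^n_{N_n-d}\to\mathbb{Q}$ is perfect. Geometrically, this is Poincar\'e duality for $\mathrm{LG}(n,\mathbb{C}^{2n})$.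

The existence of $\int$ is not enough for us: we need identities among its values, and we get them from a formula that allows integration by parts. For a Laurent polynomial $h$ in $x_1,\dots,x_n$ let $\operatorname{Res}h$ be the coefficient of $\prod_ix_i^{-1}$. Then $\operatorname{Res}\partial_{x_i}h=0$ for all $h$ and $i$. Let
\[
\Delta(x)=\prod_{i<j}(x_i-x_j),\qquad \omega=\Delta(x)\,\Delta(x^2)\prod_ix_i^{-2n}.
\]

\begin{proposition}\label{prop:res}
The linear form $f\mapsto\operatorname{Res}(f\omega)$ on $\Lambda_n$ vanishes on $I_n$, vanishes on homogeneous $f$ of degree $\ne N_n$, and is not zero.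
\end{proposition}

\begin{proof}
The value at $f$ is the coefficient of $\prod_ix_i^{2n-1}$ in $f\Delta(x)\Delta(x^2)$.

Let $j\ge1$. The polynomial $e_j(y)\Delta(y)$ in $y_1,\dots,y_n$ is antisymmetric, so each of its monomials has pairwise distinct exponents. Its degree exceeds $0+1+\cdots+(n-1)$, so some exponent is at least $n$. Hence every monomial of $e_j(x^2)\Delta(x^2)$ is divisible by some $x_i^{2n}$, and no polynomial multiple of $e_j(x^2)\Delta(x^2)$ contains $\prod_ix_i^{2n-1}$. This proves the vanishing on $I_n$.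

The value at a homogeneous $f$ is zero unless $\deg f=n(2n-1)-3\binom n2=N_n$.

Finally, take $f=e_n\prod_{i<j}(x_i+x_j)$. Then $f\Delta(x)=e_n\Delta(x^2)$, and the value is the coefficient of $\prod_iy_i^{n-1}$ in $\Delta(y)^2$. Write $\Delta(y)=\sum_{\pi\in S_n}\operatorname{sgn}(\pi)\prod_iy_i^{n-\pi(i)}$. A pair $(\pi,\pi')$ contributes exactly when $\pi'(i)=n+1-\pi(i)$ for all $i$, and then $\operatorname{sgn}(\pi)\operatorname{sgn}(\pi')=(-1)^{\binom n2}$. The value is $(-1)^{\binom n2}n!$.
\end{proof}

From now on $\int=\int_n$ is the form on $R^n$ induced by $f\mapsto\operatorname{Res}(f\omega)$, and $\int_0$ is the identity of $\mathbb{Q}$.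

\begin{lemma}\label{lem:push}
For $n\ge1$ there is a rational $\gamma_n\ne0$ with $\int_ne_ny=\gamma_n\int_{n-1}\rho(y)$ for all $y\in R^n$.
\end{lemma}

\begin{proof}
The relation for $i=n$ in \eqref{eq:pres} is $e_n^2=0$, so $y\mapsto\int_ne_ny$ vanishes on $e_nR^n=\ker\rho$ and descends to $R^{n-1}$. There it is supported in degree $N_n-n=N_{n-1}$, the one-dimensional top degree, so it is a multiple of $\int_{n-1}$. It is not zero, because the pairing is nondegenerate and $e_n\ne0$; the latter holds since $\dim R^n/e_nR^n=2^{n-1}<2^n$.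
\end{proof}

To integrate by parts we need vector fields that act on $R^n$. The derivation $\sum_ix_i^{a+1}\partial_{x_i}$ of $\Lambda_n$ sends $p_k$ to $kp_{k+a}$, so it maps even power sums to multiples of even power sums when $a$ is even. For $s\ge0$ let
\[
\delta_s=\sum_ix_i^{2s+1}\partial_{x_i},\qquad \delta_sp_k=k\,p_{k+2s}.
\]
By Lemma~\ref{lem:power}(a) and the Leibniz rule, $\delta_s$ preserves $I_n$, so it induces a derivation of $R^n$ that raises degrees by $2s$.

\begin{lemma}[Integration by parts]\label{lem:ibp}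
Let $c_s=\sum p_ap_b$, summed over ordered pairs of odd $a,b>0$ with $a+b=2s$. For $y\in R^n$,
\[
\int\delta_0y=N_n\int y,\qquad \int\delta_sy=-\frac12\int c_sy\quad(s\ge1).
\]
\end{lemma}

\begin{proof}
Lift $y$ to $\Lambda_n$ and put $p_0=n$. Since residues of derivatives vanish,
\[
0=\sum_i\operatorname{Res}\partial_{x_i}\big(x_i^{2s+1}y\,\omega\big)=\operatorname{Res}\big((\delta_sy)\,\omega\big)+\operatorname{Res}\big(\kappa_sy\,\omega\big),\qquad \kappa_s=(2s+1)p_{2s}+\frac{\delta_s\omega}{\omega}.
\]
The logarithmic derivative $\delta_s\omega/\omega$ is the sum of those of the factors of $\omega$: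
\begin{align*}
\frac{\delta_s\Delta(x)}{\Delta(x)}&=\sum_{i<j}\frac{x_i^{2s+1}-x_j^{2s+1}}{x_i-x_j}=\sum_{i<j}\sum_{a+b=2s}x_i^ax_j^b=\frac12\Big(\sum_{a+b=2s}p_ap_b-(2s+1)p_{2s}\Big),\\
\frac{\delta_s\Delta(x^2)}{\Delta(x^2)}&=2\sum_{i<j}\frac{x_i^{2s+2}-x_j^{2s+2}}{x_i^2-x_j^2}=2\sum_{i<j}\sum_{a+b=s}x_i^{2a}x_j^{2b}=\sum_{a+b=s}p_{2a}p_{2b}-(s+1)p_{2s},
\end{align*}
and the factor $\prod_ix_i^{-2n}$ contributes $-2np_{2s}$. So $\kappa_s\in\Lambda_n$ and $\int\delta_sy=-\int\kappa_sy$. For $s\ge1$, every term with even indices contains some $p_{2j}$ with $j\ge1$ and vanishes in $R^n$; what remains is $\kappa_s=\frac12c_s$. For $s=0$ we get $\kappa_0=n+\frac12(n^2-n)+(n^2-n)-2n^2=-N_n$.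
\end{proof}

For $n=2$, $s=1$, $y=p_1$ the lemma reads $\int p_3=-\frac12\int p_1^3$, in agreement with $p_3=e_1p_2-e_2p_1=-\frac12e_1^3$ in $R^2$.

\section{The dual spaces $V_n$}\label{sec:dual}

From here to the end of Section~\ref{sec:elim}, $m\ge1$ is a fixed odd integer, and sums over $k$ run over the odd $k$ with $1\le k\le m$ unless stated otherwise.

The algebra $R^{n,m}$ maps onto $R^{n-1,m}$, and we want to bound the kernel. Dually, $(R^{n-1,m})^*$ embeds in $(R^{n,m})^*$, and we want a small spanning set of the quotient. Every linear form on $R^{n,m}$ is $F\mapsto\int Fy$ for some $y\in R^n$. One cannot in general take $y$ in $R^{n,m}$: by Theorem~\ref{thm:main}, $R^{5,3}$ has codimension one in $R^5$, with the missing dimension in degree $5$, so its dimensions in the complementary degrees $5$ and $10$ differ. To compare different $n$, we record the values of such a form on all monomials in $p_1,p_3,\dots,p_m$ in one generating polynomial.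

Let $\mathbb{Q}[t]=\mathbb{Q}[t_1,t_3,\dots,t_m]$ with $\deg t_k=k$. Extend $\int$ and the $\delta_s$ linearly over all auxiliary variables. Put
\[
E=\exp\Big(\sum_kt_kp_k\Big)\in R^n[t],\qquad f^{(n)}_y=\int_nyE\in\mathbb{Q}[t]\quad(y\in R^n),\qquad V_n=\{f^{(n)}_y:y\in R^n\}.
\]
The exponential is a finite sum because the $p_k$ are nilpotent. When $n$ is fixed we write $f_y=f^{(n)}_y$ and $N=N_n$.

\begin{lemma}\label{lem:V}
\begin{enumerate}
\item[(a)] The map $y\mapsto f_y$ has kernel $(R^{n,m})^\perp$ and sends $R^n_{N-d}$ onto $(V_n)_d$. Moreover $\dim(V_n)_d=\dim R^{n,m}_d$.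
\item[(b)] For $n\ge1$, $f^{(n)}_{e_ny}=\gamma_nf^{(n-1)}_{\rho(y)}$. Hence $V_{n-1}=\{f^{(n)}_{e_ny}:y\in R^n\}\subseteq V_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The coefficient of $\prod_kt_k^{a_k}$ in $f_y$ is $\int y\prod_kp_k^{a_k}/a_k!$. The monomials $\prod_kp_k^{a_k}$ span $R^{n,m}$, which identifies the kernel. For $y\in R^n_{N-d}$ only the monomials of degree $d$ contribute. So $(V_n)_d$ is the quotient of $R^n_{N-d}$ by the annihilator of $R^{n,m}_d$, whose codimension is $\dim R^{n,m}_d$ because the pairing $R^n_d\times R^n_{N-d}\to\mathbb{Q}$ is perfect.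

(b) Apply Lemma~\ref{lem:push} to $yE$; the map $\rho$ is onto and sends $E$ to the element $E$ for $R^{n-1}$.
\end{proof}

By Lemmas~\ref{lem:straight} and~\ref{lem:V}(b), $V_n$ is spanned by $V_{n-1}$ and the $f_{e_\lambda}$ with $\lambda\subseteq[n-1]$. The heart of the paper is that the short $\lambda$ suffice.

\begin{proposition}\label{prop:key}
For $n\ge1$,
\[
V_n=V_{n-1}+\operatorname{span}\big\{f^{(n)}_{e_\lambda}:\lambda\subseteq[n-1],\ \ell(\lambda)\le m\big\}.
\]
\end{proposition}

\section{Differential equations for the generating function}\label{sec:pde}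

Fix $n\ge1$. Proposition~\ref{prop:key} asks for linear relations among the polynomials $f_{e_{\alpha_1}\cdots e_{\alpha_r}}$ when $r>m$. We collect them in a generating function. For $r\ge1$ let
\[
G=\prod_{a=1}^re(z_a),\qquad J=\int EG=\sum_{\alpha\in\{0,\dots,n\}^r}f_{e_{\alpha_1}\cdots e_{\alpha_r}}z^\alpha\in V_n[z_1,\dots,z_r],
\]
and let $\theta_a=z_a\partial_{z_a}$. Both $E$ and $G$ are exponentials of linear combinations of odd power sums, so $\delta_s$ multiplies each of them by a linear combination of odd power sums. Such a multiplication is not in general an operation on $J$. But by Lemma~\ref{lem:power}(c),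
\begin{equation}\label{eq:thetaB}
\theta_aG=B(z_a)\,G,
\end{equation}
so multiplication by $B(z_a)$ is one. We therefore combine the identities of Lemma~\ref{lem:ibp} with the weights $z_a^{2s}$, for which the power sums assemble into values of $B$.

For $1\le a\le r$ and $1\le l\le m$ define operators on Laurent polynomials in $z$,
\[
X_{a,l}=\begin{cases}z_a^{-l}\theta_a,&l\text{ odd},\\ z_a^{-l},&l\text{ even},\end{cases}
\qquad
D_a=\tfrac12(\theta_a^2+\theta_a)-N+\sum_{b\ne a}\frac{z_b(z_a\theta_a-z_b\theta_b)}{z_a^2-z_b^2},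
\]
where $D_a$ is applied only to polynomials $P$ for which $z_b(z_a\theta_a-z_b\theta_b)P$ is divisible by $z_a^2-z_b^2$ for all $b\ne a$. Define also
\[
F_l=l\,t_lJ\quad(l\text{ odd}),\qquad F_l=-\sum_{k>l}k\,t_k\,\partial_{t_{k-l}}J\quad(l\text{ even}).
\]
The functions $F_1,\dots,F_m\in\mathbb{Q}[t][z]$ do not depend on $a$.

\begin{lemma}\label{lem:pde}
For $a\ne b$ the polynomial $z_b(z_a\theta_a-z_b\theta_b)J$ is divisible by $z_a^2-z_b^2$ in $\mathbb{Q}[t][z]$, and for $1\le a\le r$,
\begin{equation}\label{eq:star}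
D_aJ+\sum_{l=1}^mX_{a,l}F_l=0 .
\end{equation}
\end{lemma}

\begin{proof}
Let $u$ be a new variable and $\delta(u)=\sum_{s\ge0}u^{2s}\delta_s$; the sum is finite since $\delta_s=0$ on $R^n$ for $2s>N$. As $\sum_{s\ge1}c_su^{2s}=B(u)^2$, Lemma~\ref{lem:ibp} says $\int\delta(u)y=\int\big(N-\frac12B(u)^2\big)y$. For $y=EG$ the Leibniz rule gives
\begin{equation}\label{eq:leib}
\int(\delta(u)E)\,G+\int E\,\delta(u)G+\int E\big(\tfrac12B(u)^2-N\big)G=0 .
\end{equation}

For the first term, $\delta_sE=\sum_kkt_kp_{k+2s}E$, and $\sum_su^{2s}p_{k+2s}=u^{-k}\big(B(u)-\sum_{j<k,\ j\text{ odd}}p_ju^j\big)$. Since $p_jE=\partial_{t_j}E$ for odd $j\le m$, grouping by $l=k-j$ gives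
\[
\int(\delta(u)E)\,G=\sum_kkt_k\,u^{-k}\int EB(u)G+\sum_{2\le l<m,\ l\text{ even}}u^{-l}F_l .
\]
At $u=z_a$, by \eqref{eq:thetaB}, this is $\sum_{l=1}^mX_{a,l}F_l$.

For the second term, Lemma~\ref{lem:power}(c) gives $\delta_se(w)=e(w)\sum_{i\text{ odd}}p_{i+2s}w^i$. So $\delta(u)e(w)=\Psi(u,w)e(w)$ with
\[
\Psi(u,w)=\sum_{j\text{ odd}}p_j\big(wu^{j-1}+w^3u^{j-3}+\cdots+w^j\big),
\]
and $\delta(u)G=\sum_b\Psi(u,z_b)G$. The bracket has $\frac{j+1}2$ terms and equals $w(u^{j+1}-w^{j+1})/(u^2-w^2)$. Therefore
\[
(u^2-w^2)\Psi(u,w)=w\big(uB(u)-wB(w)\big),\qquad \Psi(u,u)=\tfrac12\big(uB'(u)+B(u)\big).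
\]
Set $u=z_a$. For $b\ne a$, the first formula and \eqref{eq:thetaB} give
\[
(z_a^2-z_b^2)\int E\,\Psi(z_a,z_b)G=z_b(z_a\theta_a-z_b\theta_b)J,
\]
which proves the divisibility and accounts for the sum over $b$ in $D_a$. For $b=a$, applying $\theta_a$ to \eqref{eq:thetaB} gives $\theta_a^2G=\big(z_aB'(z_a)+B(z_a)^2\big)G$, so
\[
\big(\Psi(z_a,z_a)+\tfrac12B(z_a)^2\big)G=\tfrac12(\theta_a^2+\theta_a)G .
\]
Hence the second and third terms of \eqref{eq:leib} add up to $D_aJ$.
\end{proof}

Note that $\frac12(\theta_a^2+\theta_a)-N$ multiplies $z_a^i$ by $N_i-N_n$, which for $i\ge0$ vanishes only at $i=n$. The next two examples take $m=1$ and $t=t_1$, where \eqref{eq:star} reads $D_aJ+t\,\partial_{z_a}J=0$.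

\begin{example}[$m=1$, one variable]\label{ex:r1}
For $r=1$ the coefficient of $z^i$ in \eqref{eq:star} is
\[
(N_i-N_n)\,f_{e_i}+(i+1)\,t\,f_{e_{i+1}}=0 .
\]
So for $i<n$, $f_{e_i}$ is a nonzero multiple of $t^{\,n-i}f_{e_n}$, and $f^{(n)}_{e_n}=\gamma_nf^{(n-1)}_1$. By induction from $f^{(0)}_1=1$, the polynomial $f^{(n)}_1=t^{N}\int e_1^{N}/N!$ is not zero. This proves $e_1^{N_n}\ne0$, the case $m=1$ of Theorem~\ref{thm:main}.
\end{example}

The relation in Example~\ref{ex:r1} has a coefficient involving $t$. In general this is an obstacle: $V_n$ is finite-dimensional and is not closed under multiplication by $t_k$, so \eqref{eq:star} cannot be read in a quotient of $V_n$. We need relations with rational coefficients, and we get them by using several of the equations \eqref{eq:star} to remove the $F_l$.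

\begin{example}[$m=1$, two variables, $n=3$]\label{ex:r2}
For $r=2$ the equations are $D_1J+t\,\partial_{z_1}J=0$ and $D_2J+t\,\partial_{z_2}J=0$. Cross-differentiating removes $t$:
\[
\big(\partial_{z_1}D_2-\partial_{z_2}D_1\big)J=0 .
\]
Let $n=3$, so $N=6$. Proposition~\ref{prop:key} asserts that $h=f_{e_1e_2}$ is not needed; by degree, it must be a multiple of $g=f_{e_3}\in V_2$. The operators $D_a$ preserve the degree in $z$, so we may replace $J$ by its cubic part $P=g\,(z_1^3+z_2^3)+h\,(z_1^2z_2+z_1z_2^2)$. We have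
\[
(z_1\theta_1-z_2\theta_2)P=(z_1^2-z_2^2)\,Q,\qquad Q=3g\,(z_1^2+z_2^2)+2h\,z_1z_2 .
\]
The numbers $N_i-6$ for $i=0,1,2,3$ are $-6,-5,-3,0$, so
\[
D_2P=-6g\,z_1^3-5h\,z_1^2z_2-3h\,z_1z_2^2+z_1Q=-3g\,z_1^3-3h\,z_1^2z_2+3(g-h)\,z_1z_2^2,
\]
and $D_1P$ is obtained by exchanging $z_1$ and $z_2$. Hence
\[
\big(\partial_{z_1}D_2-\partial_{z_2}D_1\big)P=(12g-3h)(z_2^2-z_1^2),
\]
and $h=4g$. This agrees with $e_1e_2\cdot e_1^3=\frac12e_1^6$ and $e_3\cdot e_1^3=\frac18e_1^6$ in $R^3$.

Modulo $V_2$, that is, with $g=0$, the computation needs only one term. Order monomials by the exponent of $z_2$ first. The leading term of $P$ is $h\,z_1z_2^2$, and the coefficient $-3h$ of $z_2^2$ in the result comes from it alone: $D_2$ multiplies it by $N_2-N_3=-3$, and $\partial_{z_1}$ multiplies it by the exponent $1$ of $z_1$. Both factors are nonzero because the exponents lie strictly between $0$ and $n$.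
\end{example}

\section{Elimination and the leading coefficient}\label{sec:elim}

There are $m$ functions $F_l$ to remove, $\frac{m+1}2$ with odd index and $\frac{m-1}2$ with even index, so we need $m+1$ equations. This is the source of the bound $\ell(\lambda)\le m$. Let $r\ge m+1$ and $S=\{r-m,\dots,r\}$. The coefficients $X_{a,l}$ are operators, but $X_{a,l}$ involves only $z_a$, so $X_{a,l}$ and $X_{b,l'}$ commute for $a\ne b$. This is all that a determinant needs.

Let $\sigma$ run over the bijections $S\to\{0,1,\dots,m\}$. Let $\sigma_0(b)=r-b$, and let $\operatorname{sgn}(\sigma)$ be the sign of the permutation $\sigma\sigma_0^{-1}$. For $a\in S$ put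
\[
M_a=\sum_{\sigma(a)=0}\operatorname{sgn}(\sigma)\prod_{b\in S\setminus\{a\}}X_{b,\sigma(b)},\qquad \mathfrak{D}=\sum_{a\in S}M_aD_a .
\]
Up to sign, $M_a$ is the determinant of the matrix $(X_{b,l})_{b\in S\setminus\{a\},\,1\le l\le m}$. For $m=1$, $r=2$ we have $M_2=\partial_{z_1}$, $M_1=-\partial_{z_2}$, and $\mathfrak{D}$ is the operator of Example~\ref{ex:r2}.

\begin{lemma}\label{lem:elim}
$\mathfrak{D}J=0$.
\end{lemma}

\begin{proof}
Fix $1\le l\le m$. The operator $\sum_{a\in S}M_aX_{a,l}$ is a sum over all $\sigma$. If $\sigma(a)=0$ and $\sigma(a')=l$, the term of $\sigma$ is $\operatorname{sgn}(\sigma)X_{a,l}X_{a',l}\prod_{b\ne a,a'}X_{b,\sigma(b)}$, where all factors commute. Exchanging the values of $\sigma$ at $a$ and $a'$ preserves the product and reverses the sign, so the terms cancel in pairs and $\sum_aM_aX_{a,l}=0$. Apply $M_a$ to \eqref{eq:star} and sum over $a\in S$. Since $F_l$ does not depend on $a$, we get $\mathfrak{D}J=-\sum_l\big(\sum_aM_aX_{a,l}\big)F_l=0$.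
\end{proof}

The operator $\mathfrak{D}$ does not involve $t$. The next lemma says that it has no solution with all exponents strictly between $0$ and $n$.

\begin{lemma}\label{lem:lead}
Let $P\in\mathbb{Q}[z_1,\dots,z_r]$ be a polynomial to which all $D_a$ apply and whose monomials $z^\alpha$ satisfy $1\le\alpha_b\le n-1$ for all $b$. If $\mathfrak{D}P=0$, then $P=0$.
\end{lemma}

\begin{proof}
Order $\mathbb{Z}^r$ by $\alpha>\alpha'$ if $\alpha_i>\alpha'_i$ at the largest index $i$ where they differ. This total order is compatible with addition, so the largest exponent $\operatorname{top}(\cdot)$ of a nonzero Laurent polynomial satisfies $\operatorname{top}(P_1P_2)=\operatorname{top}(P_1)+\operatorname{top}(P_2)$. The unit vectors satisfy $\varepsilon_1<\cdots<\varepsilon_r$. Suppose $P\ne0$, let $\lambda=\operatorname{top}(P)$, and let $c\ne0$ be the coefficient of $z^\lambda$.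

\emph{Step 1: every exponent of $D_aP$ is $\le\lambda$, and the coefficient of $z^\lambda$ in $D_rP$ is $(N_{\lambda_r}-N_n)\,c$.} The operators $\theta_b$ rescale monomials, so only the quotients $Q_{ab}$ defined by
\[
(z_a^2-z_b^2)\,Q_{ab}=z_az_b\,\theta_aP-z_b^2\,\theta_bP
\]
need attention. Let $Q_{ab}\ne0$. If $b>a$, then $\operatorname{top}(Q_{ab})+2\varepsilon_b\le\lambda+2\varepsilon_b$, so $\operatorname{top}(Q_{ab})\le\lambda$. If $b<a$, then $\operatorname{top}(Q_{ab})+2\varepsilon_a\le\lambda+\varepsilon_a+\varepsilon_b$, so $\operatorname{top}(Q_{ab})\le\lambda+\varepsilon_b-\varepsilon_a<\lambda$. For $a=r$ all $b\ne a$ are of the second kind, so only $\frac12(\theta_r^2+\theta_r)-N$ contributes to $z^\lambda$.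

\emph{Step 2: the action of $M_a$.} View $\sigma$ as the vector $\sum_{b\in S}\sigma(b)\varepsilon_b$. Since the factors of each product in $M_a$ act on different variables,
\[
M_az^\nu=\sum_{\sigma(a)=0}\operatorname{sgn}(\sigma)\Big(\prod_{b\in S,\ \sigma(b)\text{ odd}}\nu_b\Big)z^{\nu-\sigma}.
\]
The bijection $\sigma_0$ is the unique smallest $\sigma$ in our order: the smallest value $0$ must sit at $r$, then $1$ at $r-1$, and so on.

\emph{Step 3.} Every monomial of $\mathfrak{D}P$ arises as $z^{\nu-\sigma}$ with $z^\nu$ a monomial of $D_aP$ and $\sigma(a)=0$. As $\nu\le\lambda$ and $\sigma\ge\sigma_0$, the exponent $\lambda-\sigma_0$ arises only from $\nu=\lambda$ and $\sigma=\sigma_0$, which forces $a=r$. Its coefficient is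
\[
\Big(\prod_{b\in S,\ r-b\text{ odd}}\lambda_b\Big)\big(N_{\lambda_r}-N_n\big)\,c .
\]
The first factor is nonzero because $\lambda_b\ge1$, and the second because $\lambda_r\le n-1$. So $\mathfrak{D}P\ne0$.
\end{proof}

Both bounds on the exponents are needed for the coefficient to be nonzero, and they exclude exactly the terms that we can afford to ignore: an exponent $0$ means a shorter product, and an exponent $n$ means an element of $V_{n-1}$.

\begin{proof}[Proof of Proposition~\ref{prop:key}]
For $r\ge0$ let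
\[
U_r=V_{n-1}+\operatorname{span}\{f_y: y\text{ is a product of at most }r\text{ elements of }\{e_1,\dots,e_{n-1}\}\}.
\]
A monomial in $e_1,\dots,e_n$ is either a multiple of $e_n$ or a product of elements of $\{e_1,\dots,e_{n-1}\}$, so $V_n=\bigcup_rU_r$ by Lemma~\ref{lem:V}(b).

We claim that $U_r=U_{r-1}$ for $r\ge m+1$. Let $\phi\colon\mathbb{Q}[t]\to\mathbb{Q}$ be a linear form that vanishes on $U_{r-1}$, and let $P=\sum_\alpha\phi(f_{e_{\alpha_1}\cdots e_{\alpha_r}})z^\alpha$ be obtained by applying $\phi$ to the coefficients of $J$. Applying $\phi$ to coefficients commutes with the $\theta_b$ and with multiplication by Laurent polynomials in $z$. So the $D_a$ apply to $P$ by Lemma~\ref{lem:pde}, and $\mathfrak{D}P=0$ by Lemma~\ref{lem:elim}. If some $\alpha_a=n$, then $f_{e_{\alpha_1}\cdots e_{\alpha_r}}\in V_{n-1}$. If no $\alpha_a$ equals $n$ and some $\alpha_a=0$, the product has at most $r-1$ factors from $\{e_1,\dots,e_{n-1}\}$. In both cases the coefficient of $z^\alpha$ in $P$ is zero. By Lemma~\ref{lem:lead},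 $P=0$. Thus every linear form that vanishes on $U_{r-1}$ vanishes on all $f_{e_{\alpha_1}\cdots e_{\alpha_r}}$, so these lie in $U_{r-1}$, which is the claim.

Hence $V_n=U_m$. By Lemma~\ref{lem:straight}, a product $y$ of at most $m$ of the $e_i$ is a combination of the $e_\lambda$ with $\lambda\subseteq[n]$ and $\ell(\lambda)\le m$. If $n\in\lambda$ then $f_{e_\lambda}\in V_{n-1}$, and otherwise $\lambda\subseteq[n-1]$.
\end{proof}

\section{Counting: the upper bound is sharp}\label{sec:count}

We first interpret $\beta_{k,m}$. Recall the $q$-binomial theorem $\prod_{i=0}^{k-1}(1+xq^i)=\sum_jx^jq^{\binom j2}\genfrac{[}{]}{0pt}{1}{k}{j}_q$: the generating function of the $j$-element subsets of $\{0,\dots,k-1\}$ by the sum of their elements is $q^{\binom j2}\genfrac{[}{]}{0pt}{1}{k}{j}_q$.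

\begin{lemma}\label{lem:gaps}
Let $1\le l\le k$ with $l$ odd. Then $q^{k+\binom{k-l}2}\genfrac{[}{]}{0pt}{1}{k}{l}_q=\sum_\mu q^{|\mu|}$, summed over the strict $\mu$ with $\mu_1=k$ and with $l-1$ or $l$ gaps. Hence, for $m$ odd, $\beta_{k,m}(q)=\sum_\mu q^{|\mu|}$ over the strict $\mu$ with $\mu_1=k$ and at most $m$ gaps.
\end{lemma}

\begin{proof}
Let $\lambda\subseteq[k-1]$ be the set of gaps of $\mu$, and let $Z$ be the one of $\lambda$, $\lambda\cup\{0\}$ that has odd size. The map $\mu\mapsto Z$ is a bijection from the strict partitions with $\mu_1=k$ to the subsets of odd size of $\{0,\dots,k-1\}$, and $|Z|=l$ exactly when $\mu$ has $l-1$ or $l$ gaps. The nonzero elements of $A=\{0,\dots,k-1\}\setminus Z$ are the parts of $\mu$ other than $k$, so the sum of the elements of $A$ is $|\mu|-k$, and $|A|=k-l$. The first claim follows from the $q$-binomial theorem and $\genfrac{[}{]}{0pt}{1}{k}{k-l}_q=\genfrac{[}{]}{0pt}{1}{k}{l}_q$. For the second, the pairs $\{l-1,l\}$ with $l\le m$ odd partition $\{0,\dots,m\}$ because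 $m$ is odd, and no $\mu$ has $k$ or more gaps.
\end{proof}

Write $[q^d]\beta$ for the coefficient of $q^d$ in $\beta$.

\begin{lemma}[Upper bound]\label{lem:upper}
For $m$ odd, $k\ge1$ and $d\ge0$, $\ \dim R^{k,m}_d-\dim R^{k-1,m}_d\le[q^d]\beta_{k,m}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:V}(a), the left side is $\dim(V_k/V_{k-1})_d$, and $f^{(k)}_{e_\lambda}$ is homogeneous of degree $N_k-|\lambda|$. By Proposition~\ref{prop:key} the left side is at most the number of $\lambda\subseteq[k-1]$ with $\ell(\lambda)\le m$ and $|\lambda|=N_k-d$. The complement $\mu=[k]\setminus\lambda$ has $\mu_1=k$, gap set $\lambda$ and $|\mu|=d$, so this number is $[q^d]\beta_{k,m}$ by Lemma~\ref{lem:gaps}.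
\end{proof}

It remains to add up the bounds over all $k$.

\begin{lemma}\label{lem:qid}
For $l\ge1$ odd, $\displaystyle\ \sum_{j\ge0}q^{\binom{j+1}2}\genfrac{[}{]}{0pt}{0}{l+j}{j}_q=\prod_{i\le l,\ i\text{ odd}}\frac1{1-q^i}$.
\end{lemma}

\begin{proof}
Write $(x)_l=\prod_{i=0}^{l-1}(1-xq^i)$. Then $\genfrac{[}{]}{0pt}{1}{l+j}{j}_q=(q^{j+1})_l/(q)_l$, so with $a_l=\sum_{j\ge0}q^{\binom{j+1}2}(q^{j+1})_l$ we must show that $a_l=\prod_{2\le i<l,\ i\text{ even}}(1-q^i)$. We prove $a_1=1$ and $a_{l+2}=(1-q^{l+1})a_l$, both by telescoping. First,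
\[
a_1=\sum_{j\ge0}\Big(q^{\binom{j+1}2}-q^{\binom{j+2}2}\Big)=1 .
\]
Next, $(q^{j+1})_{l+2}=(q^{j+1})_l(1-q^{j+l+1})(1-q^{j+l+2})$, and
\[
(1-q^{j+l+1})(1-q^{j+l+2})-(1-q^{l+1})=q^{l+1}\big(1-q^j-q^{j+1}+q^{2j+l+2}\big).
\]
With $T_j=q^{\binom{j+1}2}(q^j)_{l+1}$ we have
\[
T_j-T_{j+1}=q^{\binom{j+1}2}(q^{j+1})_l\big[(1-q^j)-q^{j+1}(1-q^{j+l+1})\big],
\]
and the bracket is $1-q^j-q^{j+1}+q^{2j+l+2}$. Therefore $a_{l+2}-(1-q^{l+1})a_l=q^{l+1}\sum_{j\ge0}(T_j-T_{j+1})=q^{l+1}T_0$, and $T_0=(1)_{l+1}=0$.
\end{proof}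

With $k=l+j$ we have $k+\binom{k-l}2=l+\binom{j+1}2$. Exchanging the sums over $k$ and $l$ and using Lemma~\ref{lem:qid}, we get for odd $m$
\begin{equation}\label{eq:total}
1+\sum_{k\ge1}\beta_{k,m}(q)=1+\sum_{l\le m,\ l\text{ odd}}\frac{q^l}{\prod_{i\le l,\ i\text{ odd}}(1-q^i)}=\sum_{d\ge0}o_m(d)\,q^d,
\end{equation}
where the last step sorts the partitions into odd parts $\le m$ by their largest part $l$.

\begin{proof}[Proof of Theorem~\ref{thm:step}]
Fix $d\ge0$ and $k_0\ge1$, and choose $n\ge\max(d,k_0)$. Let $\epsilon=\dim R^{0,m}_d$, which is $1$ for $d=0$ and $0$ otherwise. By Lemma~\ref{lem:stable}, Lemma~\ref{lem:upper} and \eqref{eq:total},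
\[
o_m(d)=\dim R^{n,m}_d=\epsilon+\sum_{k=1}^n\big(\dim R^{k,m}_d-\dim R^{k-1,m}_d\big)\le\epsilon+\sum_{k=1}^n[q^d]\beta_{k,m}\le o_m(d),
\]
where the last inequality uses that the $\beta_{k,m}$ have nonnegative coefficients. So equality holds in Lemma~\ref{lem:upper} for every $k\le n$, in particular for $k=k_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The even case is Lemma~\ref{lem:power}(b). Let $m\le n$ be odd. Summing Theorem~\ref{thm:step} from $R^{0,m}=\mathbb{Q}$ gives
\begin{equation}\label{eq:sum}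
\operatorname{Hilb}(R^{n,m},q)=1+\sum_{k=1}^n\beta_{k,m}(q).
\end{equation}
For $m\ge3$ we have $R^{n,m-1}=R^{n,m-2}$, whose series is \eqref{eq:sum} with $m-2$ in place of $m$; for $m=1$ we have $R^{n,0}=\mathbb{Q}$, with series $1$. In both cases the difference consists of the terms with $l=m$, namely $\sum_{k=m}^nq^{k+\binom{k-m}2}\genfrac{[}{]}{0pt}{1}{k}{m}_q$. Substituting $k=m+j$ gives the stated formula.
\end{proof}

\section{The dual basis and the first relation}\label{sec:more}

\begin{proof}[Proof of Theorem~\ref{thm:more}]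
(i) Formula \eqref{eq:sum} holds for all $n\ge0$ and odd $m$. Insert Lemma~\ref{lem:gaps}; the term $1$ is $\mu=\varnothing$.

(ii) Iterating Proposition~\ref{prop:key}, we see that $V_n$ is spanned by $V_0=\mathbb{Q}f^{(0)}_1$ and the $f^{(k)}_{e_\lambda}$ with $1\le k\le n$, $\lambda\subseteq[k-1]$, $\ell(\lambda)\le m$. By Lemma~\ref{lem:V}(b), applied $n-k$ times, $f^{(k)}_{e_\lambda}$ is a nonzero multiple of $f^{(n)}_{e_\mu}$ with $\mu=\lambda\cup\{k+1,\dots,n\}$, and $f^{(0)}_1$ is a nonzero multiple of $f^{(n)}_{e_{[n]}}$. For this $\mu$ we have $k(\mu)=k$ and $\{i\in\mu:i<k\}=\lambda$, so the sets $\mu$ that occur are exactly those in $\mathcal{B}_{n,m}$. The complement $\nu=[n]\setminus\mu$ has $\nu_1=k(\mu)$, and its gaps are the $i\in\mu$ with $i<k(\mu)$. So $\mathcal{B}_{n,m}$ consists of the complements of the partitions in (i), and $\#\mathcal{B}_{n,m}=\dim R^{n,m}=\dim V_n$. Therefore the spanning family $f^{(n)}_{e_\mu}$, $\mu\in\mathcal{B}_{n,m}$, is a basis of $V_n$.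

It follows that the $e_\mu$ are linearly independent and that the map $y\mapsto f_y$, whose kernel is $(R^{n,m})^\perp$, restricts to an isomorphism $L\to V_n$. This gives $R^n=(R^{n,m})^\perp\oplus L$. Finally, $L\cap(R^{n,m})^\perp=0$ means that $L$ embeds in $(R^{n,m})^*$ through the pairing, and the two spaces have the same dimension, so the pairing is perfect.

(iii) The image of the map is $R^{n,m}$. By \eqref{eq:total} and \eqref{eq:sum} the Hilbert series of the kernel is $\sum_{k>n}\beta_{k,m}$, which counts the strict $\mu$ with $\mu_1>n$ and at most $m$ gaps. Let $\mu_1=k>n$. Then $\ell(\mu)\ge k-m\ge1$, since $m\le n$, and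
\[
|\mu|\ge k+\big(1+2+\cdots+(\ell(\mu)-1)\big)=k+\binom{\ell(\mu)}2\ge k+\binom{k-m}2 .
\]
The function $\ell\mapsto\binom\ell2$ is strictly increasing for $\ell\ge1$, so equality holds throughout only for $\mu=(k,k-m-1,\dots,2,1)$, which has exactly $m$ gaps. The bound is strictly increasing in $k$. So there is a unique smallest $\mu$, with $k=n+1$, and its size is $n+1+\binom{n-m+1}2=m+\binom{n-m+2}2$.
\end{proof}

For $n=3$, $m=1$, the set $\mathcal{B}_{3,1}$ consists of all subsets of $[3]$ except $\{1,2\}$, and the line $(R^{3,1})^\perp$ is spanned by $e_1e_2-4e_3$, by Example~\ref{ex:r2}. In (iii), the case $m=1$ gives the relation $p_1^{N_n+1}=0$. For $m>n$ the smallest partition counted by $\sum_{k>n}\beta_{k,m}$ is $(n+1)$, so the first relation has degree $n+1$.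

\begin{thebibliography}{9}

\bibitem{BH}
Bruns and Herzog, \emph{Cohen--Macaulay Rings}.

\bibitem{FGC}
\emph{Filtering Grassmannian Cohomology Via K-Schur Functions},
\texttt{http://www.math.umn.edu/\allowbreak\~{}reiner/\allowbreak REU/\allowbreak REU2020notes/\allowbreak q\_Binomials\_and\_the\_Grassmannian.pdf}.

\end{thebibliography}
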